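# A domain representable topological group that is not subcompact

## 1. Subcompact groups and domain representable groups

The answer one would first guess is *yes*: if a topological group is domain representable, it ought to be subcompact. Both properties say that certain shrinking families of open sets must have a common point, and a group is so homogeneous that the two bookkeeping systems should not differ. We make this precise, test the guess on simple groups, and see where a proof would have to come from. The guess will turn out to be wrong. The source of the problem is "When $C_p(X)$ is domain representable" (https://www.impan.pl/shop/publication/transaction/download/product/88839).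

Throughout, directed sets are nonempty, "regular" includes Hausdorff, and no set theory beyond ZFC is used.

**Definition 1.1.** Let $\mathcal B$ be a base of nonempty open sets of a regular space $X$. A *$\mathcal B$-regular filter base* is a nonempty $\mathcal F\subseteq\mathcal B$ such that for all $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $\operatorname{cl}F_3\subseteq F_1\cap F_2$. The space $X$ is *subcompact* if it has a base $\mathcal B$ of nonempty open sets such that every $\mathcal B$-regular filter base has nonempty intersection.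

For instance, let $\mathcal B$ be the bounded nonempty open intervals of $\mathbb R$. Then $\{(-1/k,1/k):k\ge1\}$ is a $\mathcal B$-regular filter base. The family $\{(0,1/k):k\ge 1\}$ is not, because every closure contains $0$ and no member does.

**Definition 1.2.** A *dcpo* is a partially ordered set $(P,\sqsubseteq)$ in which every directed subset $D$ has a supremum $\sqcup D$. Write $x\ll y$ (*$x$ is way below $y$*) if for every directed $D\subseteq P$ with $y\sqsubseteq\sqcup D$ there is $d\in D$ with $x\sqsubseteq d$. A dcpo is a *domain* if for every $x\in P$ the set $\{y:y\ll x\}$ is directed and has supremum $x$. A set $U\subseteq P$ is *Scott open* if it is upward closed and every directed $D$ with $\sqcup D\in U$ meets $U$. Let $\max(P)$ be the set of maximal elements with the subspace topology. A space is *domain representable* if it is homeomorphic to $\max(P)$ for some domain $P$.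

Here is the example to keep in mind. Let $P$ be the set of all finite or infinite sequences of integers, ordered by extension. A directed set is a chain, and its supremum is its union. A finite $\sigma\sqsubseteq x$ satisfies $\sigma\ll x$. An infinite $x$ is way below nothing: $x\ll y$ implies $x\sqsubseteq y$, so $y=x$, but $x$ is the supremum of its finite initial segments and lies below none of them. So $\{y:y\ll x\}$ is the set of finite initial segments of $x$, a chain with supremum $x$, and $P$ is a domain. The set of all extensions of a finite $\sigma$ is Scott open, and such sets form a base: if $U$ is Scott open and $x\in U$, then some finite $\sigma\sqsubseteq x$ is in $U$, and all extensions of $\sigma$ are in $U$. The maximal elements are the infinite sequences, so $\max(P)$ is $\mathbb Z^\omega$ with the product topology.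

Two facts may be used. The classes of subcompact spaces and of domain representable spaces are each closed under arbitrary products. Every subcompact space is domain representable. The question is about the converse for groups: **is every domain representable topological group subcompact?**

Now the tests.

*Locally compact groups* are subcompact. Take as $\mathcal B$ all nonempty open sets with compact closure. If $\mathcal F$ is a $\mathcal B$-regular filter base, any finitely many members contain a common member, so the compact sets $\operatorname{cl}F$ have the finite intersection property and share a point $p$. Each $F\in\mathcal F$ contains some $\operatorname{cl}F_3$ with $F_3\in\mathcal F$, so $p\in F$.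

*The group $\mathbb Z^\omega$* is subcompact. Take the base of cylinders $[\sigma]$, where $\sigma$ is a finite sequence. Any two members of a regular filter base meet, so their sequences are comparable. The union of all the sequences is a finite or infinite sequence, and every infinite extension of it lies in the intersection. By the product fact, $\mathbb Z^I$ with the product topology is subcompact for every $I$.

So far the guess survives. Next we try a group that lacks completeness.

## 2. The integers with the 2-adic topology

Give $\mathbb Z$ the topology with base $\{a+2^n\mathbb Z\}$. These cosets are clopen. The following bit of arithmetic will return at the heart of the main proof.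

**Lemma 2.1.** Let $n_0=0$, $n_{k+1}\ge n_k+2$ and $a_k=\sum_{j=1}^k2^{n_j}$. No integer $b$ satisfies $b\equiv a_k\pmod{2^{n_k}}$ for all $k\ge1$.

*Proof.* Suppose $b$ does. Since $a_k=a_{k-1}+2^{n_k}$, also $b\equiv a_{k-1}\pmod {2^{n_k}}$. For $k\ge2$, $a_{k-1}$ is a sum of distinct powers of $2$ with exponents at most $n_{k-1}$, so $0\le a_{k-1}<2^{n_{k-1}+1}\le2^{n_k-1}$. As $n_k\ge 2k$, we have $|b|<2^{n_k-1}$ for all large $k$. For those $k$, $|b-a_{k-1}|<2^{n_k}$ and $2^{n_k}$ divides $b-a_{k-1}$, so $b=a_{k-1}$. But $(a_k)$ is strictly increasing, so this cannot hold for all large $k$. $\square$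

*This group is not subcompact.* Let $\mathcal B$ be any base. Put $a_0=0$, $n_0=0$. Given $a_k,n_k$, choose $B_k\in\mathcal B$ with $a_k\in B_k\subseteq a_k+2^{n_k}\mathbb Z$, then $n_{k+1}\ge n_k+2$ with $a_k+2^{n_{k+1}}\mathbb Z\subseteq B_k$, and put $a_{k+1}=a_k+2^{n_{k+1}}$. Then
$$B_{k+1}\subseteq a_{k+1}+2^{n_{k+1}}\mathbb Z=a_k+2^{n_{k+1}}\mathbb Z\subseteq B_k ,$$
and since the coset is clopen, $\operatorname{cl}B_{k+1}\subseteq B_k$. A point $b\in\bigcap_kB_k$ would contradict Lemma 2.1. So $\{B_k\}$ is a $\mathcal B$-regular filter base with empty intersection.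

*It is not domain representable either*, so it does not refute the guess. We recall the textbook interpolation property: in a domain, $p\ll x$ implies $p\ll q\ll x$ for some $q$. It follows that $\Uparrow p=\{x:p\ll x\}$ is Scott open: it is upward closed, and if $p\ll q\ll\sqcup D$ then $q\sqsubseteq d$ for some $d\in D$, so $p\ll d$. Now suppose that our group is homeomorphic to $\max(P)$, and list $\max(P)=\{z_0,z_1,\dots\}$. Choose $p_0\ll z_0$. Suppose $p_k$ is given and $\Uparrow p_k$ contains a maximal element. Since the space is $T_1$ without isolated points, there is a maximal $x\in\Uparrow p_k$ with $x\neq z_k$, and a Scott open $V\subseteq\Uparrow p_k$ with $x\in V$, $z_k\notin V$. As $x$ is the supremum of the directed set $\{y:y\ll x\}$, there is $p_{k+1}\ll x$ with $p_{k+1}\in V$. Then $p_k\ll p_{k+1}$, and $\Uparrow p_{k+1}\subseteq V$ misses $z_k$. Let $m$ be a maximal element above $\sqcup_kp_k$ (Zorn's lemma). Since $p_k\ll p_{k+1}\sqsubseteq m$, we have $m\in\Uparrow p_k$ for all $k$, so $m\ne z_k$ for all $k$, a contradiction.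

## 3. From a domain to a base: what inclusion forgets

How would one prove the guess? Let $X=\max(P)$ with $P$ a domain. The sets $\Uparrow p$ form a base of the Scott topology: they are open, and if $x\in U$ with $U$ Scott open, then some $y\ll x$ is in $U$, so $x\in\Uparrow y\subseteq U$. The sensible attempt is to take
$$\mathcal B=\{\Uparrow p\cap X:p\in P\}\setminus\{\emptyset\}.$$
Let $\mathcal F$ be a $\mathcal B$-regular filter base and write $F=\Uparrow p_F\cap X$ for $F\in\mathcal F$. If for all $F_1,F_2\in\mathcal F$ there were $F_3\in\mathcal F$ with $p_{F_1},p_{F_2}\ll p_{F_3}$, we would be done: the supremum of the $p_F$ lies below a maximal $m$, and $m\in\bigcap\mathcal F$.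

The attempt stops exactly here. What we are given is $\operatorname{cl}F_3\subseteq F_1\cap F_2$, an inclusion between sets of maximal points. It does not tell us $p_{F_1}\ll p_{F_3}$, which is a relation between *indices*. The index may carry information that the set forgets. Group structure does nothing to restore it. So we look for a group in which the domain makes essential use of forgotten information. In our example, what is forgotten is the *finite part* of a function $g:\omega\to\text{ordinals}$, because the open sets depend on $g$ only modulo finite. This is a concrete place where the attempt fails, as we shall check in Section 6.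

## 4. The groups $G(\bar\kappa)$

Recall that an infinite cardinal $\kappa$ is *regular* if the supremum of fewer than $\kappa$ ordinals below $\kappa$ is below $\kappa$. In ZFC each $\aleph_{i+1}$ is regular. If $\kappa$ is regular and uncountable, countable suprema stay below $\kappa$.

Let $\bar\kappa=(\kappa_i)_{i\in\omega}$ be a nondecreasing sequence of regular uncountable cardinals; the main example is $\kappa_i=\aleph_{i+1}$. Let $\Delta=\prod_{i\in\omega}\kappa_i$. For $f,g\in\Delta$ write $f\le g$ if $f(i)\le g(i)$ for all $i$, and $f\le^*g$ (respectively $f<^*g$) if $f(i)\le g(i)$ (respectively $f(i)<g(i)$) for all but finitely many $i$. Put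
$$A_g=\{f\in\Delta:f<^*g\}.$$
If $g\le^*h$ then $A_g\subseteq A_h$. In particular $A_g$ depends on $g$ only modulo finite.

Let $S$ be the set of functions $s$ with $\operatorname{dom}s$ a finite subset of $\omega$ and $s(i)<\kappa_i$ for $i\in\operatorname{dom}s$. Put
$$E_s=\{f\in\Delta:\ f(i)<s(i)\text{ for some }i\in\operatorname{dom}s\}.$$
Write $s\le t$ if $\operatorname{dom}s\subseteq\operatorname{dom}t$ and $s(i)\le t(i)$ on $\operatorname{dom}s$; then $E_s\subseteq E_t$. Note that $f\notin E_s$ means $f\ge s$ on $\operatorname{dom}s$.

For example, if $g$ is the constant function $1$, then $A_g$ is the set of $f$ that vanish at all but finitely many coordinates. If $s=\{(0,5)\}$, then $E_s=\{f:f(0)<5\}$.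

Let $G=G(\bar\kappa)=\mathbb Z^\Delta$ with pointwise addition, and for $n\in\omega$, $g\in\Delta$, $s\in S$ let
$$H_{n,g,s}=\{x\in G:\ x(f)=0\ \text{ for all }f\in E_s,\ \text{ and }\ 2^n\mid x(f)\ \text{ for all }f\in A_g\}.$$
Being in the coset $x+H_{n,g,s}$ means agreeing with $x$ exactly on $E_s$, and agreeing with $x$ modulo $2^n$ on $A_g$.

*The topology.* Each $H_{n,g,s}$ is a subgroup, and
$$n\le n',\ g\le^*g',\ s\le s'\quad\Longrightarrow\quad H_{n',g',s'}\subseteq H_{n,g,s}.\tag{1}$$
Given $(n,g,s)$ and $(m,h,t)$, take $\max(n,m)$, the pointwise maximum of $g,h$, and the function on $\operatorname{dom}s\cup\operatorname{dom}t$ whose value is the largest of the defined values of $s,t$. By (1) the resulting subgroup is contained in both. So these subgroups form a neighborhood base at $0$ for a group topology on $G$. Every coset $x+H_{n,g,s}$ is open, and its complement is a union of cosets, so it is clopen. If $x(f)\ne0$, let $s=\{(0,f(0)+1)\}$; then $f\in E_s$, so $x\notin H_{0,g,s}$. Hence distinct points are separated by disjoint cosets, and $G$ is a zero-dimensional Hausdorff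 (so regular) abelian topological group.

**Theorem 4.1.** Let $\bar\kappa$ be a nondecreasing sequence of regular uncountable cardinals.

1. $G(\bar\kappa)$ is domain representable.
2. If $\bar\kappa$ is not eventually constant (for example $\kappa_i=\aleph_{i+1}$), then every base of $G(\bar\kappa)$ contains sets $B_0,B_1,\dots$ with $\operatorname{cl}B_{k+1}\subseteq B_k$ and $\bigcap_kB_k=\emptyset$. In particular $G(\bar\kappa)$ is not subcompact.

So the guess is wrong: in ZFC, $G((\aleph_{i+1})_{i\in\omega})$ is a zero-dimensional Hausdorff abelian topological group that is domain representable but not subcompact.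

**Example 4.2.** *The base of all cosets does not witness subcompactness, for any $\bar\kappa$.* Let $c_k=\sum_{j<k}4^j=(4^k-1)/3$, regarded also as a constant element of $G$, and let $\bar1\in\Delta$ be the constant function $1$. Put $U_k=c_k+H_{2k,\bar1,\emptyset}$. Since $c_{k+1}-c_k=4^k=2^{2k}$, we have $U_{k+1}\subseteq U_k$, and all $U_k$ are clopen. Let $y\in\bigcap_kU_k$ and let $f\in\Delta$ be the zero function, so $f\in A_{\bar1}$. Then $b=y(f)$ satisfies $b\equiv c_k\pmod{4^k}$, hence $3b\equiv-1\pmod{4^k}$ for all $k$. This forces $3b=-1$, impossible in $\mathbb Z$. So $\bigcap_kU_k=\emptyset$.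

The trouble is a coordinate $f$ that is controlled modulo $2^n$ for all $n$, but never pinned down exactly: $f\in A_{\bar1}$ and $f\notin E_\emptyset$. At such an $f$ we meet the group of Section 2. A domain, or a good base, must *catch* every $f\in A_g$ in some $E_s$.

## 5. A domain made of ideals

*Purpose:* to turn an indexed base with a suitable relation on the indices into a domain. The point is that the relation lives on the index set, not on the open sets.

**Lemma 5.1.** Let $X$ be a $T_1$ space, $(Q,\prec)$ a set with a transitive irreflexive relation, and $B$ a map from $Q$ to nonempty open subsets of $X$ such that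

(i) $q\prec r$ implies $B(r)\subseteq B(q)$;

(ii) for every $x\in X$ the set $Q_x=\{q:x\in B(q)\}$ is $\prec$-directed (it is nonempty, and any $q,r\in Q_x$ have $t\in Q_x$ with $q,r\prec t$), and $\{B(q):q\in Q_x\}$ is a neighborhood base at $x$;

(iii) if $D\subseteq Q$ is $\prec$-directed, then $\bigcap_{q\in D}B(q)\neq\emptyset$.

Then $X$ is domain representable.

*Proof.* Let $q\preceq r$ mean $q\prec r$ or $q=r$. This is a partial order: if $q\prec r\prec q$, transitivity would give $q\prec q$. Let $P$ be the set of ideals (directed lower sets) of $(Q,\preceq)$, ordered by inclusion. Put $\downarrow q=\{p:p\preceq q\}$, an element of $P$. The union of a directed family of ideals is an ideal, so $P$ is a dcpo whose directed suprema are unions.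

**Step 1.** *We show that $P$ is a domain by computing the way-below relation $\ll$ of $P$:*
$$J\ll I\quad\Longleftrightarrow\quad J\subseteq\downarrow q\ \text{ for some }q\in I.\tag{2}$$
If $J\subseteq\downarrow q$ with $q\in I$ and $I\subseteq\bigcup\mathcal D$ with $\mathcal D$ directed, then $q\in K$ for some $K\in\mathcal D$, and $J\subseteq\downarrow q\subseteq K$. Conversely, $I=\bigcup_{q\in I}\downarrow q$ is a union of a directed family, since $I$ is directed; so $J\ll I$ gives $J\subseteq\downarrow q$ for some $q\in I$. This proves (2). By (2), $\{J:J\ll I\}$ contains every $\downarrow q$ with $q\in I$, and all its members are contained in $I$; hence its supremum is $I$ once we know it is directed. It is nonempty. If $J_1\subseteq\downarrow q_1$ and $J_2\subseteq\downarrow q_2$ with $q_1,q_2\in I$, choose $q\in I$ above both; then $\downarrow q\ll I$ contains $J_1$ and $J_2$.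

**Step 2.** *We find a base of the Scott topology.* Let $N_q=\{I\in P:q\in I\}$. It is upward closed, and if $q\in\bigcup\mathcal D$ then $q\in K$ for some $K\in\mathcal D$; so $N_q$ is Scott open. If $U$ is Scott open and $I\in U$, then $I=\bigcup_{q\in I}\downarrow q$ yields $q\in I$ with $\downarrow q\in U$. Every ideal in $N_q$ contains $\downarrow q$, so $I\in N_q\subseteq U$. Thus the $N_q$ form a base.

**Step 3.** *We show that every $I\in P$ is contained in some $Q_y$.* If $I$ has a greatest element $q$, choose any $y\in B(q)$. For $p\in I$ we have $p\preceq q$, so $y\in B(q)\subseteq B(p)$ by (i), and $I\subseteq Q_y$. If $I$ has no greatest element, we claim that $I$ is $\prec$-directed. Given $q,r\in I$, take $s\in I$ with $q,r\preceq s$. As $s$ is not greatest, some $t\in I$ has $t\not\preceq s$. Take $u\in I$ with $s,t\preceq u$. Then $u\ne s$, so $s\prec u$, and hence $q,r\prec u$. By (iii) there is $y\in\bigcap_{q\in I}B(q)$, that is, $I\subseteq Q_y$.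

**Step 4.** *We identify $\max(P)$ with $X$.* Each $Q_x$ is an ideal: it is a lower set by (i) and directed by (ii). If $Q_x\subseteq Q_y$, then $y$ lies in every neighborhood of $x$ by (ii), so $x=y$ since $X$ is $T_1$. If $Q_x\subseteq J\in P$, then $J\subseteq Q_y$ for some $y$ by Step 3, so $x=y$ and $J=Q_x$; thus $Q_x$ is maximal. Conversely a maximal $I$ is contained in some $Q_y$ and so equals it. Hence $x\mapsto Q_x$ is a bijection from $X$ onto $\max(P)$. Since $Q_x\in N_q\iff x\in B(q)$, it carries the base $\{B(q):q\in Q\}$ of $X$ to the base $\{N_q\cap\max(P):q\in Q\}$ of $\max(P)$. So it is a homeomorphism. $\square$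

## 6. $G(\bar\kappa)$ is domain representable

*Purpose:* to prove part 1 of Theorem 4.1. By Example 4.2 we need a relation on indices that forces each $f\in A_g$ to be caught. The relation remembers the actual function $g$, not just its class modulo finite, and demands that later $s$ reach $g$ on longer and longer initial segments.

Let $Q=G\times\omega\times\Delta\times S$. For $q=(x_q,n_q,g_q,s_q)$ put $H_q=H_{n_q,g_q,s_q}$ and $B(q)=x_q+H_q$. Let $q\prec r$ mean
$$n_q<n_r,\quad g_q\le g_r,\quad s_q\le s_r,\quad x_r\in B(q),\quad\text{and}\quad i\in\operatorname{dom}s_r,\ s_r(i)\ge g_q(i)\ \text{ for all }i<n_r.\tag{3}$$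

**Step 1.** *The relation is as required, and (i) holds.* It is irreflexive since $n_q<n_r$. If $q\prec r$ then $H_r\subseteq H_q$ by (1), and $x_r\in x_q+H_q$; so $B(r)\subseteq B(q)$, which is (i). If $q\prec r\prec t$, the first three conditions for $q\prec t$ are clear, $x_t\in B(r)\subseteq B(q)$, and for $i<n_t$ we have $i\in\operatorname{dom}s_t$ and $s_t(i)\ge g_r(i)\ge g_q(i)$. So $q\prec t$.

**Step 2.** *Condition (ii).* For $x\in G$, the set $Q_x$ contains all $q$ with $x_q=x$. So $Q_x$ is nonempty and $\{B(q):q\in Q_x\}$ is a neighborhood base at $x$. Given $q,r\in Q_x$, let $t=(x,n,\max(g_q,g_r),s)$ with $n=\max(n_q,n_r)+1$, $\operatorname{dom}s=\operatorname{dom}s_q\cup\operatorname{dom}s_r\cup\{0,\dots,n-1\}$, and $s(i)$ the maximum of $g_q(i)$, $g_r(i)$ and those of $s_q(i),s_r(i)$ that are defined. Then $s\in S$, $t\in Q_x$, and $q,r\prec t$; the condition $x_t=x\in B(q)\cap B(r)$ holds because $q,r\in Q_x$.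

**Step 3.** *In a $\prec$-directed set $D$, every relevant $f$ is caught: if $q\in D$ and $f\in A_{g_q}$, then $f\in E_{s_r}$ for some $r\in D$.* Applying directedness to a pair of equal elements repeatedly, we get $q\prec q_1\prec q_2\prec\cdots$ in $D$, with $n$ strictly increasing. Since $f<^*g_q$, pick $i$ with $f(i)<g_q(i)$, and let $r$ be a $q_j$ with $n_r>i$. By transitivity $q\prec r$, so $s_r(i)\ge g_q(i)>f(i)$ by (3), and $f\in E_{s_r}$.

**Step 4.** *Condition (iii).* Let $D$ be $\prec$-directed. Define $y\in G$ by $y(f)=x_r(f)$ if $f\in E_{s_r}$ for some $r\in D$, and $y(f)=0$ if there is no such $r$. This is well defined: if $f\in E_{s_r}\cap E_{s_{r'}}$, take $t\in D$ with $r,r'\prec t$; since $x_t\in B(r)\cap B(r')$, we get $x_r(f)=x_t(f)=x_{r'}(f)$. Now let $q\in D$. On $E_{s_q}$, $y=x_q$. If $f\in A_{g_q}$, Step 3 gives $r\in D$ with $f\in E_{s_r}$; take $t\in D$ with $q,r\prec t$. Then $x_t\in B(r)\cap B(q)$, so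
$$y(f)=x_r(f)=x_t(f)\equiv x_q(f)\pmod{2^{n_q}}.$$
Hence $y\in B(q)$ for every $q\in D$. Lemma 5.1 applies, and part 1 of Theorem 4.1 is proved. $\square$

We can now see concretely how the attempt of Section 3 fails. In the domain $P$ of Lemma 5.1, (2) says $\downarrow q\ll I$ iff $q\in I$, so $\Uparrow(\downarrow q)\cap\max(P)$ corresponds to $B(q)$. Thus the base of Section 3 contains all cosets, including the $U_k=B(q_k)$ of Example 4.2, where $q_k=(c_k,2k,\bar1,\emptyset)$. The sets are nested and clopen with empty intersection. The indices are not related by $\prec$, because $s_{q_k}=\emptyset$.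

That kills one base. To refute subcompactness we must defeat *every* base.

## 7. Not eventually constant sequences: cofinality above $\mu$

Could a cleverer base help? One would like to use cosets $x+H_{n,g,s}$ with $\{0,\dots,n\}\subseteq\operatorname{dom}s$ and $s(i)\ge g(i)$ for $i\le n$. But the inequality is void as a condition on sets: replace $g$ by the function that is $0$ on $\{0,\dots,n\}$ and equals $g$ elsewhere. The set $A_g$, and so the coset, does not change, and the inequality now holds trivially.

Now consider an arbitrary base. It answers each $(x,n,g,s)$ with a set $V\subseteq x+H_{n,g,s}$, which contains some smaller $x+H_{n',g',s'}$. As in Section 2, we want a nested sequence with one bad coordinate $f$, which lies in all $A_{g_k}$ and in no $E_{s_k}$. The naive way is to fix $g_0$, let the base answer, increase $g$ pointwise, and look for $f$ at the end. This fails. Suppose the answer is $x+H_{n+2,g,s'}$ with $\{0,\dots,n+1\}\subseteq\operatorname{dom}s'$ and $s'(i)\ge g(i)$ for $i<n+2$. If $g_0\le g_1\le\cdots$ and $f$ avoids all $E_{s_k}$, then for $i<n_k+2$ we get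 $f(i)\ge s_{k+1}(i)\ge g_k(i)\ge g_0(i)$. So $f\ge g_0$ everywhere, and $f\notin A_{g_0}$.

There is a circle: $g_0$ should lie above $f$, $f$ must lie above all $s_k$, and $s_k$ is an answer to $g_{k-1}$. The circle is broken by counting. There are few possible $s$, and the functions $g$ modulo finite have large cofinality. So for some $s$, cofinally many $g$ produce the same answer $s$. We fix *all* the $s_k$ first, then $f$, and choose the $g_k$ last, from the cofinal sets.

Assume in this section that $\bar\kappa$ is not eventually constant. Let $\mu=\sup_i\kappa_i$. Members of $S$ are finite subsets of $\omega\times\mu$, so $|\omega\times S|\le\mu$. A set $\Gamma\subseteq\Delta$ is *cofinal* in $(\Delta,\le^*)$ if every $h\in\Delta$ has some $g\in\Gamma$ with $h\le^*g$.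

**Lemma 7.1.** Any family $\{h_\pi:\pi\in\Pi\}\subseteq\Delta$ with $|\Pi|\le\mu$ has a $\le^*$-upper bound in $\Delta$. Consequently, if $\Delta=\bigcup_{\pi\in\Pi}\Gamma^\pi$ with $|\Pi|\le\mu$, then some $\Gamma^\pi$ is cofinal in $(\Delta,\le^*)$.

*Proof.* We may assume $\Pi\neq\emptyset$. Let $\mu_i=\max(\{0\}\cup\{\kappa_j:\kappa_j<\kappa_i\})$. As $\bar\kappa$ is nondecreasing, $\kappa_j<\kappa_i$ forces $j<i$, so this is a maximum over a finite set and $\mu_i<\kappa_i$. The sequence $(\mu_i)$ is nondecreasing. Its supremum is $\mu$: given $j$, since $\bar\kappa$ is not eventually constant there is $i$ with $\kappa_i>\kappa_j$, and then $\mu_i\ge\kappa_j$. Enumerate $\Pi=\{\pi_\xi:\xi<\mu\}$ with repetitions, and let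
$$h(i)=\sup\{h_{\pi_\xi}(i):\xi<\mu_i\}\qquad(\sup\emptyset=0).$$
This is a supremum of fewer than $\kappa_i$ ordinals below $\kappa_i$, so $h(i)<\kappa_i$ by regularity, and $h\in\Delta$. If $\xi<\mu$, choose $i_0$ with $\xi<\mu_{i_0}$. For $i\ge i_0$ we have $\xi<\mu_i$, so $h(i)\ge h_{\pi_\xi}(i)$. Hence $h_{\pi_\xi}\le^*h$.

For the second claim, suppose no $\Gamma^\pi$ is cofinal. For each $\pi$ pick $h_\pi$ such that no $g\in\Gamma^\pi$ satisfies $h_\pi\le^*g$. Let $h$ be a $\le^*$-upper bound of all $h_\pi$. Then $h\in\Gamma^\pi$ for some $\pi$, and $h_\pi\le^*h$, a contradiction. $\square$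

The hypothesis matters here. If $\kappa_i=\kappa$ for all $i\geq m$, then $\mu=\kappa$, and the $\kappa$ functions that are $\gamma$ on $[m,\omega)$ and $0$ below $m$ ($\gamma<\kappa$) have no $\le^*$-bound: for any $h\in\Delta$ the ordinal $\delta=\sup_{i\ge m}h(i)+1$ is below $\kappa$, and $h(i)<\delta$ for all $i\ge m$.

**Lemma 7.2.** For each $k\in\omega$ and $(x,n,g,s)\in G\times\omega\times\Delta\times S$ let $V_k(x,n,g,s)$ be an open set with $x\in V_k(x,n,g,s)\subseteq x+H_{n,g,s}$. Then there are $(x_k,n_k,g_k,s_k)$, $k\in\omega$, such that for $U_k=x_k+H_{n_k,g_k,s_k}$ we have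
$$U_{k+1}\subseteq V_k(x_k,n_k,g_k,s_k)\subseteq U_k\quad(k\in\omega),\qquad\bigcap_kU_k=\emptyset.$$

*Proof.* For all $k,x,n,g,s$ fix $n'\ge n+2$, $g'\ge g$, $s'\ge s$, depending on $k,x,n,g,s$, with
$$x+H_{n',g',s'}\subseteq V_k(x,n,g,s).$$
This is possible by (1), since $V_k(x,n,g,s)$ is an open set containing $x$.

**Step 1.** *We choose all $x_k,n_k,s_k$, before any $g_k$.* Let $x_0=0$, $n_0=0$, $s_0=\emptyset$. Given $x_k,n_k,s_k$, the set $\Delta$ is the union, over the at most $\mu$ pairs $(m,t)\in\omega\times S$, of the sets
$$\{g\in\Delta:\ n'(k,x_k,n_k,g,s_k)=m,\ \ s'(k,x_k,n_k,g,s_k)=t\}.$$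
By Lemma 7.1 choose a pair $(n_{k+1},s_{k+1})$ for which this set, called $\Gamma_k$, is cofinal in $(\Delta,\le^*)$. Put
$$x_{k+1}=x_k+2^{n_{k+1}}\mathbf 1_{\Delta\setminus E_{s_{k+1}}},$$
where $\mathbf 1$ denotes the characteristic function. Since $\Gamma_k\ne\emptyset$, we have $n_{k+1}\ge n_k+2$ and $s_{k+1}\ge s_k$. The function $x_{k+1}-x_k$ vanishes on $E_{s_{k+1}}$, and $2^{n_{k+1}}$ divides all its values. Altogether,
$$n_{k+1}\ge n_k+2,\qquad s_{k+1}\ge s_k,\qquad x_{k+1}-x_k\in H_{n_{k+1},g,s_{k+1}}\ \text{ for every }g\in\Delta.\tag{4}$$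

**Step 2.** *We find the bad coordinate $f$, avoiding every $E_{s_j}$.* Let $f(i)=\sup\{s_j(i):j\in\omega,\ i\in\operatorname{dom}s_j\}$ with $\sup\emptyset=0$. This is a countable supremum in the regular uncountable cardinal $\kappa_i$, so $f\in\Delta$. By construction $f\ge s_j$ on $\operatorname{dom}s_j$, so $f\notin E_{s_j}$ for all $j$. Each passage from $x_{j-1}$ to $x_j$ therefore adds $2^{n_j}$ at $f$, and
$$x_k(f)=a_k:=\sum_{j=1}^k2^{n_j}\qquad(k\in\omega).\tag{5}$$

**Step 3.** *We choose the $g_k$, high enough to put $f$ into every $A_{g_k}$ and to nest the $U_k$.* As $\Gamma_0$ is cofinal, choose $g_0\in\Gamma_0$ with $g_0\ge^*f+1$; then $f\in A_{g_0}$. Given $g_k\in\Gamma_k$, let $g_k'=g'(k,x_k,n_k,g_k,s_k)\ge g_k$, and choose $g_{k+1}\in\Gamma_{k+1}$ with $g_{k+1}\ge^*g_k'$. Since $g_k\in\Gamma_k$, the numbers $n'$ and functions $s'$ chosen at $(k,x_k,n_k,g_k,s_k)$ are $n_{k+1}$ and $s_{k+1}$, so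
$$x_k+H_{n_{k+1},g_k',s_{k+1}}\subseteq V_k(x_k,n_k,g_k,s_k).$$
By (1), $H_{n_{k+1},g_{k+1},s_{k+1}}\subseteq H_{n_{k+1},g_k',s_{k+1}}$, and (4) with $g=g_k'$ gives
$$U_{k+1}=x_{k+1}+H_{n_{k+1},g_{k+1},s_{k+1}}\subseteq x_{k+1}+H_{n_{k+1},g_k',s_{k+1}}=x_k+H_{n_{k+1},g_k',s_{k+1}}\subseteq V_k(x_k,n_k,g_k,s_k).$$
The inclusion $V_k(x_k,n_k,g_k,s_k)\subseteq U_k$ is the hypothesis on $V_k$.

**Step 4.** *We show $\bigcap_kU_k=\emptyset$ by looking at the coordinate $f$.* Suppose $y\in\bigcap_kU_k$ and put $b=y(f)\in\mathbb Z$. Since $g_0\le^*g_1\le^*\cdots$ and $f\in A_{g_0}$, we have $f\in A_{g_k}$ for all $k$. As $y\in x_k+H_{n_k,g_k,s_k}$, it follows that $b\equiv x_k(f)=a_k\pmod{2^{n_k}}$ for all $k$. Because $n_0=0$ and $n_{k+1}\ge n_k+2$, this contradicts Lemma 2.1. $\square$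

**Proof of part 2 of Theorem 4.1.** *Purpose: let the base supply the answers $V_k$.* Let $\mathcal B$ be any base of $G$. For each $(x,n,g,s)$ choose $V(x,n,g,s)\in\mathcal B$ with $x\in V(x,n,g,s)\subseteq x+H_{n,g,s}$. Apply Lemma 7.2 with $V_k=V$ for all $k$, and put $B_k=V(x_k,n_k,g_k,s_k)\in\mathcal B$. Then $B_{k+1}\subseteq U_{k+1}\subseteq B_k$, and $U_{k+1}$ is clopen, so $\operatorname{cl}B_{k+1}\subseteq U_{k+1}\subseteq B_k$. Moreover $\bigcap_kB_k\subseteq\bigcap_kU_k=\emptyset$. Finally, $\operatorname{cl}B_{\max(j,k)+1}\subseteq B_j\cap B_k$, so if $\mathcal B$ consists of nonempty sets, then $\{B_k:k\in\omega\}$ is a $\mathcal B$-regular filter base with empty intersection. As $\mathcal B$ was arbitrary, $G$ is not subcompact. $\square$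

With $\kappa_i=\aleph_{i+1}$ the original question is answered: no.

## 8. Eventually constant sequences

**Theorem 8.1.** For a nondecreasing sequence $\bar\kappa$ of regular uncountable cardinals, $G(\bar\kappa)$ is always domain representable, and it is subcompact if and only if $\bar\kappa$ is eventually constant.

After Theorem 4.1 it remains to show that $G=G(\bar\kappa)$ is subcompact when $\kappa_i=\kappa$ for all $i\ge m$. The repair that was void at the start of Section 7 now works, because modulo finite we may replace $g$ by a function given by one ordinal $\gamma$, and the order of these ordinals can be read off from inclusions of cosets.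

**Step 1.** *We define the base.* For $\gamma<\kappa$ let $\bar\gamma\in\Delta$ be $\gamma$ on $[m,\omega)$ and $0$ below $m$; write $A_\gamma=A_{\bar\gamma}$ and $H_{n,\gamma,s}=H_{n,\bar\gamma,s}$. For $g\in\Delta$ the ordinal $\gamma=\sup_{i\ge m}g(i)$ is below $\kappa$, and $g\le^*\bar\gamma$, so by (1) the groups $H_{n,\gamma,s}$ form a neighborhood base at $0$. Enlarging $n$ and $\gamma$, and then $s$, we see that so do those with
$$n\ge1,\quad\gamma\ge1,\quad\{m,\dots,m+n\}\subseteq\operatorname{dom}s,\quad s(i)\ge\gamma\ \text{ for }m\le i\le m+n.\tag{6}$$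
Let $\mathcal B$ be the base of all cosets $x+H_{n,\gamma,s}$ satisfying (6). For each $F\in\mathcal B$ fix one such representation $F=x_F+H_F$, $H_F=H_{n_F,\gamma_F,s_F}$.

**Step 2.** *We show that inclusion of sets controls the indices: if $F'\subseteq F$ in $\mathcal B$, then $\gamma_F\le\gamma_{F'}$ and $n_F\le n_{F'}$.* First, $H_{F'}=F'-F'\subseteq F-F=H_F$.

Suppose $\gamma_{F'}<\gamma_F$. Let $f(i)=\max(\overline{\gamma_{F'}}(i),s_{F'}(i))$, ignoring $s_{F'}(i)$ where it is undefined. For all but finitely many $i$, $f(i)=\gamma_{F'}<\gamma_F$, so $f\in A_{\gamma_F}$. Since $f\ge\overline{\gamma_{F'}}$, $f\notin A_{\gamma_{F'}}$; since $f\ge s_{F'}$ on $\operatorname{dom}s_{F'}$, $f\notin E_{s_{F'}}$. So $\mathbf 1_{\{f\}}$ vanishes on $A_{\gamma_{F'}}\cup E_{s_{F'}}$ and lies in $H_{F'}$. It is not in $H_F$, since $f\in A_{\gamma_F}$ and $2^{n_F}\nmid1$ as $n_F\ge1$. This is a contradiction.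

Next let $f=s_{F'}$ on $\operatorname{dom}s_{F'}$ and $0$ elsewhere. Then $f\notin E_{s_{F'}}$, and $f\in A_{\gamma_F}$ because $\gamma_F\ge1$. So $2^{n_{F'}}\mathbf 1_{\{f\}}\in H_{F'}\subseteq H_F$, whence $2^{n_F}\mid2^{n_{F'}}$ and $n_F\le n_{F'}$.

**Step 3.** *Given a $\mathcal B$-regular filter base $\mathcal F$, we define a candidate $y\in G$.* We use only that any two members of $\mathcal F$ contain a third. Let $f\in\Delta$.

*Case 1: $f\in E_{s_F}$ for some $F\in\mathcal F$.* Put $y(f)=x_F(f)$. This is well defined: if also $f\in E_{s_{F_1}}$ with $F_1\in\mathcal F$, take $F'\in\mathcal F$ with $F'\subseteq F\cap F_1$; then $x_{F'}\in F\cap F_1$ gives $x_F(f)=x_{F'}(f)=x_{F_1}(f)$.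

*Case 2: Case 1 fails, but $f\in A_{\gamma_F}$ for some $F\in\mathcal F$.* Fix such an $F$, and pick $i\ge m$ with $f(i)<\gamma_F$. Suppose $F'\in\mathcal F$, $F'\subseteq F$ and $n_{F'}\ge i-m$. Then $m\le i\le m+n_{F'}$, so by (6) and Step 2, $s_{F'}(i)\ge\gamma_{F'}\ge\gamma_F>f(i)$. Thus $f\in E_{s_{F'}}$, contrary to the case assumption. Hence $n_{F'}<i-m$ for all $F'\in\mathcal F$ with $F'\subseteq F$. There are such $F'$, for example $F$ itself; choose one with $n_{F'}$ maximal and put $y(f)=x_{F'}(f)$.

*Case 3: neither.* Put $y(f)=0$.

**Step 4.** *We verify $y\in C$ for every $C\in\mathcal F$.* If $f\in E_{s_C}$, then Case 1 applies with $F=C$ and $y(f)=x_C(f)$. Let $f\in A_{\gamma_C}\setminus E_{s_C}$. Then $f$ is in Case 1 or Case 2, and we must show $y(f)\equiv x_C(f)\pmod{2^{n_C}}$.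

If $f$ is in Case 1 via $F$, take $F'\in\mathcal F$ with $F'\subseteq F\cap C$. As $x_{F'}\in F\cap C$, we get $y(f)=x_F(f)=x_{F'}(f)\equiv x_C(f)\pmod{2^{n_C}}$.

If $f$ is in Case 2, with $F$ and $F'$ as chosen there, take $F''\in\mathcal F$ with $F''\subseteq F'\cap C$. By Step 2, $n_C\le n_{F''}$ and $n_{F'}\le n_{F''}$. As $F''\subseteq F'\subseteq F$, maximality gives $n_{F''}\le n_{F'}$, so $n_C\le n_{F''}=n_{F'}$. Also $f\in A_{\gamma_F}\subseteq A_{\gamma_{F'}}$ by Step 2. Since $x_{F''}\in F'\cap C$,
$$y(f)=x_{F'}(f)\equiv x_{F''}(f)\pmod{2^{n_{F'}}},\qquad x_{F''}(f)\equiv x_C(f)\pmod{2^{n_C}}.$$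
As $n_C\le n_{F'}$, we conclude $y(f)\equiv x_C(f)\pmod{2^{n_C}}$.

So $y\in\bigcap\mathcal F$, and $G$ is subcompact. $\square$

Case 2 is the coordinate that ruined Example 4.2. Here it is harmless: if $f$ is never caught exactly, then the moduli $2^{n}$ below $F$ are bounded, so no infinite $2$-adic expansion can arise.

## 9. The strong Choquet game on $G(\bar\kappa)$

In the *strong Choquet game* on a space, Empty plays $(x_k,U_k)$ with $U_k$ open and $x_k\in U_k$, Nonempty answers with an open $V_k$ such that $x_k\in V_k\subseteq U_k$, and then Empty must choose $U_{k+1}\subseteq V_k$. Nonempty wins iff $\bigcap_kU_k\ne\emptyset$. A strategy for Nonempty is *Markov* if $V_k$ depends only on $k,x_k,U_k$, and *stationary* if $V_k$ depends only on $x_k,U_k$. For example, in a locally compact Hausdorff space Nonempty has a winning stationary strategy: answer with $V_k\ni x_k$ open, $\operatorname{cl}V_k$ compact and contained in $U_k$. The sets $\operatorname{cl}V_k$ are then decreasing, nonempty and compact, so $\bigcap_kU_k\supseteq\bigcap_k\operatorname{cl}V_k\ne\emptyset$.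

**Theorem 9.1.** Let $\bar\kappa$ be not eventually constant. In the strong Choquet game on $G(\bar\kappa)$, Nonempty has a winning strategy, but no winning Markov strategy. In particular Nonempty has no winning stationary strategy.

*Proof.* **Step 1.** *A winning strategy, which remembers the previous index.* Use $Q,\prec,B$ of Section 6. Given $(x_k,U_k)$, choose $p\in Q_{x_k}$ with $B(p)\subseteq U_k$. If $k>0$, then $x_k\in U_k\subseteq V_{k-1}=B(q_{k-1})$, so $q_{k-1}\in Q_{x_k}$. By (ii) choose $q_k\in Q_{x_k}$ with $p\prec q_k$ and, if $k>0$, $q_{k-1}\prec q_k$. Play $V_k=B(q_k)$; then $x_k\in V_k\subseteq B(p)\subseteq U_k$. The chain $\{q_k:k\in\omega\}$ is $\prec$-directed, so by (iii) $\emptyset\ne\bigcap_kB(q_k)=\bigcap_kV_k\subseteq\bigcap_kU_k$.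

**Step 2.** *Every Markov strategy is defeated.* Given one, let $V_k(x,n,g,s)$ be its answer in round $k$ to $(x,\,x+H_{n,g,s})$. (Where it gives no answer because the position cannot occur, put $V_k(x,n,g,s)=x+H_{n,g,s}$.) Lemma 7.2 yields $(x_k,n_k,g_k,s_k)$ and $U_k$. Let Empty play $(x_k,U_k)$ in round $k$. The answers are $V_k(x_k,n_k,g_k,s_k)$, and $U_{k+1}$ is contained in this set, so the play is legal. Since $\bigcap_kU_k=\emptyset$, Empty wins. A stationary strategy is a Markov strategy. $\square$

## 10. Products with spaces of small character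

The *character* of a point $z$ is the least cardinality of a local base at $z$, and the character of a space is the supremum of the characters of its points. For instance, $\mathbb Z^\omega$ and $\mathbb R$ have character $\aleph_0$.

**Theorem 10.1.** Let $\bar\kappa$ be not eventually constant, $\mu=\sup_i\kappa_i$, and let $K$ be any regular space having a point $z$ of character $\le\mu$. Then every base of $G(\bar\kappa)\times K$ contains $B_0,B_1,\dots$ with $\operatorname{cl}B_{k+1}\subseteq B_k$ and $\bigcap_kB_k=\emptyset$; so $G(\bar\kappa)\times K$ is not subcompact. Consequently, if $K$ is a domain representable (for example subcompact) topological group of character $\le\mu$, then $G(\bar\kappa)\times K$ is a domain representable topological group that is not subcompact.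

*Proof.* The plan is to run the proof of Lemma 7.2 with one more discrete parameter, a neighborhood of $z$, which takes at most $\mu$ values. Write $G=G(\bar\kappa)$. Fix an open local base $\mathcal W$ at $z$ with $|\mathcal W|\le\mu$, and a base $\mathcal B$ of $G\times K$.

**Step 1.** *We fix the answers of the base.* For each $(x,n,g,s,W)$ with $W\in\mathcal W$, use the regularity of $G\times K$ to choose $B=B(x,n,g,s,W)\in\mathcal B$ with $(x,z)\in B$ and $\operatorname{cl}B\subseteq(x+H_{n,g,s})\times W$. Then choose $n'\ge n+2$, $g'\ge g$, $s'\ge s$ and $W'\in\mathcal W$, all depending on $(x,n,g,s,W)$, with $(x+H_{n',g',s'})\times W'\subseteq B$.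

**Step 2.** *We choose everything except the $g_k$.* Let $x_0=0$, $n_0=0$, $s_0=\emptyset$, and fix any $W_0\in\mathcal W$. Given $x_k,n_k,s_k,W_k$, split $\Delta$ according to the triple $(n',s',W')$ chosen at $(x_k,n_k,g,s_k,W_k)$. There are at most $|\omega\times S\times\mathcal W|\le\mu$ triples, so by Lemma 7.1 there is a triple $(n_{k+1},s_{k+1},W_{k+1})$ for which the set $\Gamma_k$ of those $g$ that yield it is cofinal in $(\Delta,\le^*)$. Put $x_{k+1}=x_k+2^{n_{k+1}}\mathbf 1_{\Delta\setminus E_{s_{k+1}}}$. As before, (4) holds.

**Step 3.** *We choose $f$ and then the $g_k$.* Let $f(i)=\sup\{s_j(i):j\in\omega,\ i\in\operatorname{dom}s_j\}$ with $\sup\emptyset=0$. Then $f\in\Delta$, $f$ is in no $E_{s_j}$, and (5) holds. Choose $g_0\in\Gamma_0$ with $g_0\ge^*f+1$. Given $g_k\in\Gamma_k$, let $g_k'\ge g_k$ be the function $g'$ chosen at $(x_k,n_k,g_k,s_k,W_k)$, and choose $g_{k+1}\in\Gamma_{k+1}$ with $g_{k+1}\ge^*g_k'$. Put $U_k=x_k+H_{n_k,g_k,s_k}$ and $B_k=B(x_k,n_k,g_k,s_k,W_k)\in\mathcal B$. By Step 1, by (1) and (4), and since $g_k\in\Gamma_k$,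
$$\operatorname{cl}B_{k+1}\subseteq U_{k+1}\times W_{k+1}\subseteq(x_k+H_{n_{k+1},g_k',s_{k+1}})\times W_{k+1}\subseteq B_k.$$

**Step 4.** *The intersection is empty.* If $(y,w)\in\bigcap_kB_k$, then $y\in\bigcap_kU_k$, since $B_k\subseteq U_k\times W_k$. As $f\in A_{g_0}\subseteq A_{g_k}$ for all $k$, (5) gives $y(f)\equiv a_k\pmod{2^{n_k}}$ for all $k$, contradicting Lemma 2.1. If $\mathcal B$ consists of nonempty sets, then $\{B_k\}$ is a $\mathcal B$-regular filter base with empty intersection. So $G\times K$ is not subcompact.

**Step 5.** *The statement about groups.* Let $K$ be a domain representable topological group of character $\le\mu$; subcompact groups are included, by the second fact of Section 1. To apply Steps 1–4 we need $K$ regular. If $u\ne v$ are maximal in a domain $P$, then $u\not\sqsubseteq v$, and $\{p\in P:p\not\sqsubseteq v\}$ is a Scott open set containing $u$ and not $v$: it is upward closed, and if all $d\in D$ satisfy $d\sqsubseteq v$ then $\sqcup D\sqsubseteq v$. So $\max(P)$ is $T_1$, and a $T_1$ topological group is regular Hausdorff. Hence $G\times K$ is not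 subcompact. It is a topological group, and it is domain representable by part 1 of Theorem 4.1 and the productivity of domain representability. $\square$
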